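\title{The finite basis problem for quasivarieties of finite relational structures is undecidable}

\begin{abstract}
No algorithm decides whether the quasivariety generated by a finite relational structure of finite type has a finite quasi-identity basis; this answers a problem of Jackson and Trotta. More precisely, the problem is $\Sigma^0_2$-complete, already in one fixed finite signature, and the same holds for finite axiomatizability of the universal Horn class of a finite relational structure. The proof runs a counter machine on a directed path and allows a machine step only after a pointer has swept the whole path.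
\end{abstract}

\section{Introduction}

Let $\mathbf{M}$ be a finite relational structure of finite type: a finite set with finitely many relations, each of finite arity. A \emph{quasi-identity} is a sentence
\[
\forall \bar x\,(\alpha_1\wedge\dots\wedge\alpha_n\to\beta)
\]
in which $\alpha_1,\dots,\alpha_n,\beta$ are atomic formulas, that is, formulas $R(y_1,\dots,y_r)$ with $R$ a relation symbol, or equalities $y_1=y_2$. The \emph{quasivariety} $\mathcal{Q}(\mathbf{M})$ generated by $\mathbf{M}$ is the class of all structures of the same type, finite or infinite, that satisfy every quasi-identity true in $\mathbf{M}$. A \emph{finite basis} for $\mathcal{Q}(\mathbf{M})$ is a finite set of quasi-identities whose models are exactly the members of $\mathcal{Q}(\mathbf{M})$; equivalently, a finite set of quasi-identities true in $\mathbf{M}$ from which every quasi-identity true in $\mathbf{M}$ follows. If one exists, $\mathcal{Q}(\mathbf{M})$ is \emph{finitely based}. Jackson and Trotta \cite[Problem~27]{JT} ask: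

\begin{quote}
Is it decidable, given a finite relational structure $\mathbf{M}$ of finite type, whether $\mathcal{Q}(\mathbf{M})$ has a finite basis?
\end{quote}

A quasi-identity is a rule of inference: if these facts hold, then so does that one. A rule with $n$ variables inspects $n$ elements at a time, so a finite basis exists exactly when membership in $\mathcal{Q}(\mathbf{M})$ can be recognized through a window of bounded size (Lemma~\ref{lem:local}). Both outcomes occur for small structures. The quasivariety of the two-element chain $(\{0,1\},\le)$ is the class of partial orders, with reflexivity, antisymmetry and transitivity as a basis (Example~\ref{ex:chain}). A structure with sixteen elements and no finite basis is described in Example~\ref{ex:walks}.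

Every local question about $\mathbf{M}$ is decidable: whether a given quasi-identity holds in $\mathbf{M}$, and whether a given finite structure lies in $\mathcal{Q}(\mathbf{M})$. One can therefore list, by size, the minimal finite structures outside $\mathcal{Q}(\mathbf{M})$, and the problem asks whether the list ends. A finite structure has little memory. For instance, the set of elements reached by walks of length $j$ along a binary relation of $\mathbf{M}$, starting from a fixed subset, is eventually periodic in $j$. It is tempting to guess that the list is similarly regular and that its finiteness can be read off from $\mathbf{M}$. This guess is wrong.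

\begin{theorem}\label{thm:undec}
From a $2$-counter Minsky machine $C$ one can compute a finite relational structure $\mathbf{M}$ of finite type such that $\mathcal{Q}(\mathbf{M})$ has a finite basis if and only if $C$ halts from the zero configuration. Hence the problem above is undecidable.
\end{theorem}

The exact complexity can be determined. A set $X$ of natural numbers (or of codes of finite objects) is $\Sigma^0_2$ if $X=\{x:\exists n\,\forall y\; P(x,n,y)\}$ for a decidable relation $P$. It is \emph{$\Sigma^0_2$-complete} if, in addition, for every $\Sigma^0_2$ set $Y$ there is a computable function $\rho$ with $y\in Y\iff\rho(y)\in X$. A \emph{universal Horn sentence} is a quasi-identity or a \emph{negative sentence} $\forall\bar x\,\neg(\alpha_1\wedge\dots\wedge\alpha_n)$ with $n\ge1$ and all $\alpha_i$ atomic. The \emph{universal Horn class} $\mathcal{H}(\mathbf{M})$ is the class of models of all universal Horn sentences true in $\mathbf{M}$.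

\begin{theorem}\label{thm:sigma}
\begin{enumerate}
\item[(a)] The set of (codes of) finite relational structures $\mathbf{M}$ of finite type such that $\mathcal{Q}(\mathbf{M})$ is finitely based is $\Sigma^0_2$.
\item[(b)] There is one fixed finite relational signature in which this set is $\Sigma^0_2$-complete.
\item[(c)] Statements \textup{(a)} and \textup{(b)} also hold for finite axiomatizability of $\mathcal{H}(\mathbf{M})$.
\end{enumerate}
\end{theorem}

In particular, neither the set of structures with a finitely based quasivariety nor its complement is recursively enumerable. Indeed, the halting set and its complement are both $\Sigma^0_2$, so both reduce to a $\Sigma^0_2$-complete set $X$; if $X$ or its complement were recursively enumerable, the complement of the halting set would be too.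

The construction uses a binary relation $E$ and two unary relations $A$ and $Z$. The structure $\mathbf{M}$ has no $E$-walk from $A$ to $Z$, so for each $m$ it satisfies the rule ``a walk of length $m$ from $A$ to $Z$ implies everything''. These rules have unboundedly many variables. We add finitely many short rules that run a counter machine on such a walk, the value of a counter being a position on the walk. The long rule for length $m$ follows from the short ones exactly when the machine, with counters bounded by $m$, reaches its halting state. The difficulty is that the resulting class must be generated by a \emph{finite} structure, and a finite structure cannot follow an unbounded computation. The remedy is to allow a machine step only after an auxiliary pointer has traveled from $A$ to $Z$. Where no such walk exists, computations stall at once, and finitely many labels describe everything that the rules can infer.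

Section~\ref{sec:general} contains the two general lemmas and the upper bound. Section~\ref{sec:walks} treats the case without a machine and shows why a naive simulation fails. Section~\ref{sec:rules} gives the rules and reduces the finite basis question to a question about bounded runs, Section~\ref{sec:M} constructs $\mathbf{M}$, and Section~\ref{sec:machines} chooses the machines.

\section{Separation, obstructions and the upper bound}\label{sec:general}

Signatures are finite and relational, arities are positive, and structures are nonempty. (The empty structure, if admitted, satisfies every universal Horn sentence and affects nothing below.) We omit universal quantifiers. A quasi-identity may have no premises; if premises are required, one adds $x=x$. A \emph{homomorphism} is a map that sends tuples in a relation to tuples in the same relation. \emph{Substructure} means induced substructure. An atomic formula has the same truth value under an assignment in a structure and in any substructure containing the assigned values; hence universal Horn sentences pass to substructures. In a direct product a relation holds if and only if it holds in every coordinate; hence quasi-identities pass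 to products. By ``finitely axiomatizable'' we mean axiomatizable by finitely many sentences of the kind that defines the class; by the compactness theorem, allowing arbitrary first-order axioms would give the same notion.

A structure is \emph{trivial} if it has one element and all relations hold on it. A trivial structure satisfies every quasi-identity and no negative sentence. For a conjunction $\varphi$ of atomic formulas, $\varphi\to\bot$ denotes the finite set of quasi-identities $\varphi\to\beta$, where $\beta$ runs over $y_1=y_2$ and the formulas $R(y_1,\dots,y_r)$, one for each relation symbol $R$, in variables not occurring in $\varphi$. A structure satisfies $\varphi\to\bot$ if and only if it is trivial or no assignment in it satisfies $\varphi$. This is the nearest that quasi-identities come to forbidding $\varphi$.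

A \emph{fact} of $\mathbf{B}$ is an expression $R(\bar b)$ with $\bar b$ in the relation $R$ of $\mathbf{B}$. A \emph{non-fact} is an expression $R(\bar b)$ with $\bar b$ not in $R$, or $b=b'$ with $b,b'$ distinct. A homomorphism $f\colon\mathbf{B}\to\mathbf{M}$ \emph{separates} a non-fact if its image, $R(f(\bar b))$ or $f(b)=f(b')$, is a non-fact of $\mathbf{M}$.

\begin{lemma}\label{lem:sep}
Let $\mathbf{M}$ be finite and let $\mathbf{B}$ have the same signature.
\begin{enumerate}
\item[(a)] If every non-fact of $\mathbf{B}$ is separated by a homomorphism $\mathbf{B}\to\mathbf{M}$, then $\mathbf{B}\in\mathcal{Q}(\mathbf{M})$. If moreover some homomorphism $\mathbf{B}\to\mathbf{M}$ exists, then $\mathbf{B}\in\mathcal{H}(\mathbf{M})$.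
\item[(b)] For finite $\mathbf{B}$ these conditions are also necessary. Thus ``\,$\mathbf{B}\in\mathcal{Q}(\mathbf{M})$'' and ``\,$\mathbf{B}\in\mathcal{H}(\mathbf{M})$'' are decidable for pairs of finite structures.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $\alpha_1\wedge\dots\wedge\alpha_n\to\beta$ fails in $\mathbf{B}$ under an assignment $\theta$. Then $\beta$ under $\theta$ is a non-fact; let $f$ separate it. Under $f\circ\theta$ the premises hold in $\mathbf{M}$ and $\beta$ fails, so the quasi-identity is false in $\mathbf{M}$. If $f\colon\mathbf{B}\to\mathbf{M}$ is any homomorphism and $\alpha_1\wedge\dots\wedge\alpha_n$ holds in $\mathbf{B}$ under $\theta$, it holds in $\mathbf{M}$ under $f\circ\theta$; so a negative sentence false in $\mathbf{B}$ is false in $\mathbf{M}$.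

(b) Take a variable $x_b$ for each $b\in B$, and let $\Delta$ be the conjunction of the formulas $x_b=x_b$ and of the formulas $R(x_{b_1},\dots,x_{b_r})$ for all facts $R(b_1,\dots,b_r)$ of $\mathbf{B}$. The assignments in $\mathbf{M}$ that satisfy $\Delta$ are the homomorphisms $\mathbf{B}\to\mathbf{M}$. If no homomorphism separates a non-fact, written as a formula $\beta$ in the variables $x_b$, then $\Delta\to\beta$ is true in $\mathbf{M}$ and fails in $\mathbf{B}$ under $x_b\mapsto b$. If there is no homomorphism, then $\neg\Delta$ is true in $\mathbf{M}$ and false in $\mathbf{B}$. The conditions concern finitely many maps and non-facts, so they are decidable.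
\end{proof}

\begin{example}\label{ex:chain}
Let $\mathbf{M}=(\{0,1\},\le)$. Members of $\mathcal{Q}(\mathbf{M})$ are partial orders. Conversely, let $\mathbf{B}$ be a partial order with $a\not\le b$. The map sending $x$ to $1$ if $a\le x$ and to $0$ otherwise is order-preserving and sends $a$ to $1$ and $b$ to $0$. It separates the non-facts $a\le b$ and $a=b$. Since distinct elements $a,b$ satisfy $a\not\le b$ or $b\not\le a$, Lemma~\ref{lem:sep}(a) gives $\mathbf{B}\in\mathcal{Q}(\mathbf{M})$.
\end{example}

Let $\mathcal{X}$ be $\mathcal{Q}(\mathbf{M})$ or $\mathcal{H}(\mathbf{M})$. A \emph{minimal obstruction} for $\mathcal{X}$ is a finite structure outside $\mathcal{X}$ all of whose proper substructures lie in $\mathcal{X}$.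

\begin{lemma}\label{lem:local}
The class $\mathcal{X}$ is finitely axiomatizable if and only if there is $n$ such that every minimal obstruction for $\mathcal{X}$ has at most $n$ elements.
\end{lemma}

\begin{proof}
Call a sentence \emph{admissible} if it is a quasi-identity, when $\mathcal{X}=\mathcal{Q}(\mathbf{M})$, or a universal Horn sentence, when $\mathcal{X}=\mathcal{H}(\mathbf{M})$.

Let $\Phi$ be a finite set of admissible axioms for $\mathcal{X}$, each with at most $n$ variables, and let $\mathbf{B}$ be a finite structure with more than $n$ elements whose proper substructures lie in $\mathcal{X}$. An assignment of at most $n$ variables takes its values in a proper substructure, where $\Phi$ holds. So $\mathbf{B}\models\Phi$ and $\mathbf{B}\in\mathcal{X}$.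

Conversely, let $n\ge 1$ bound the sizes of the minimal obstructions. Let $\Phi_n$ be the set of admissible sentences true in $\mathbf{M}$ that use only the variables $x_1,\dots,x_n$, with no premise repeated and premises taken up to order. The signature is finite and has no function symbols, so there are finitely many atomic formulas in $x_1,\dots,x_n$, and $\Phi_n$ is finite.

First, a model $\mathbf{B}$ of $\Phi_n$ with at most $n$ elements lies in $\mathcal{X}$. Given an admissible sentence true in $\mathbf{M}$ and an assignment in $\mathbf{B}$, identify variables that receive the same value. The result is a substitution instance, hence true in $\mathbf{M}$; it has at most $n$ variables, so after renaming variables and deleting repeated premises it belongs to $\Phi_n$. It holds in $\mathbf{B}$, so the original sentence holds under the given assignment.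

Now let $\mathbf{B}\models\Phi_n$ be arbitrary and suppose $\mathbf{B}\notin\mathcal{X}$. Some admissible sentence true in $\mathbf{M}$ fails in $\mathbf{B}$ under an assignment, whose values form a finite substructure outside $\mathcal{X}$. Inside it choose a substructure $\mathbf{B}'\notin\mathcal{X}$ that is minimal under inclusion. It is a minimal obstruction, so it has at most $n$ elements, and it satisfies $\Phi_n$. By the previous paragraph $\mathbf{B}'\in\mathcal{X}$, a contradiction. Thus $\Phi_n$ axiomatizes $\mathcal{X}$.
\end{proof}

\begin{corollary}\label{cor:upper}
The set of finite $\mathbf{M}$ with $\mathcal{Q}(\mathbf{M})$ finitely based is $\Sigma^0_2$, and so is the set of finite $\mathbf{M}$ with $\mathcal{H}(\mathbf{M})$ finitely axiomatizable.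
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:local} the condition reads: there is $n$ such that for every finite $\mathbf{B}$ in the signature of $\mathbf{M}$, if $\mathbf{B}$ is a minimal obstruction then $|B|\le n$. Being a minimal obstruction is decidable by Lemma~\ref{lem:sep}(b).
\end{proof}

\section{Forbidding walks}\label{sec:walks}

From now on the signature contains a binary symbol $E$ and unary symbols $A$ and $Z$. A \emph{walk} of length $m\ge0$ is a sequence $b_0,\dots,b_m$ with $E(b_i,b_{i+1})$ for all $i<m$; it is an \emph{$A$--$Z$ walk} if $b_0\in A$ and $b_m\in Z$. Put
\[
\omega_m=A(y_0)\wedge E(y_0,y_1)\wedge\dots\wedge E(y_{m-1},y_m)\wedge Z(y_m),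
\]
let $\tau_m$ be $\omega_m\to\bot$, and let $\nu_m$ be the negative sentence $\neg\,\omega_m$. In any structure let $L_j$ be the set of endpoints of walks of length $j$ that start in $A$, so $L_0=A$, and let $U$ be the set of elements from which some walk leads into $Z$. Then $Z\subseteq U$, the set $U$ is closed under $E$-predecessors, and there is no $A$--$Z$ walk if and only if $A\cap U=\emptyset$. In a quasi-identity, a premise ``$x\in L_j$'' abbreviates $A(y_0)\wedge E(y_0,y_1)\wedge\dots\wedge E(y_{j-1},x)$ with new variables, or $A(x)$ if $j=0$. Let $\mathbf{P}_m$ be the path with universe $\{0,\dots,m\}$, $E=\{(i,i+1):i<m\}$, $A=\{0\}$ and $Z=\{m\}$. Its only $A$--$Z$ walk is $0,1,\dots,m$.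

The following example contains the method of Section~\ref{sec:M} in its simplest form: label each element of a structure by finitely many bits, and take the set of possible labels as the finite generator.

\begin{example}\label{ex:walks}
Let the signature be $\{E,A,Z\}$ and let $\mathcal{K}_0$ be the class of structures with no $A$--$Z$ walk. We look for a finite $\mathbf{M}_0\in\mathcal{K}_0$ that separates the non-facts of every $\mathbf{B}\in\mathcal{K}_0$. Fix $c\in B$ and label $x\in B$ by the five truth values
\[
f_c(x)=\bigl([x\in A],\ [x\in Z],\ [x\in U],\ [x=c],\ [E(c,x)]\bigr).
\]
A label $(a,t,u,p,s)$ that arises satisfies $t\le u$ and $a+u\le1$. Let $M_0$ be the set of all $0/1$-vectors $(a,t,u,p,s)$ with these two properties; there are four choices for $(a,t,u)$ and four for $(p,s)$, so $|M_0|=16$. Let $A$ be given by $a=1$ and $Z$ by $t=1$, and let $E(x,y)$ hold in $\mathbf{M}_0$ if and only if $u(y)\le u(x)$ and $p(x)\le s(y)$. These two inequalities hold for the labels of the ends of any edge of $\mathbf{B}$, so $f_c$ is a homomorphism. It separates all non-facts $A(b)$ and $Z(b)$. It separates $c=b$ through the bit $p$, and it separates a non-fact $E(c,b)$ because $p(f_c(c))=1$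 and $s(f_c(b))=0$. Hence $\mathcal{K}_0\subseteq\mathcal{Q}(\mathbf{M}_0)$.

The structure $\mathbf{M}_0$ has no $A$--$Z$ walk: $u=1$ on $Z$, the value $u=1$ propagates backward along $E$, and $u=0$ on $A$. So $\mathbf{M}_0$ satisfies every $\tau_m$, and $\mathcal{Q}(\mathbf{M}_0)$ consists of $\mathcal{K}_0$ and the trivial structures. Each $\mathbf{P}_m$ has an $A$--$Z$ walk and is not trivial, while its proper substructures lie in $\mathcal{K}_0$. So $\mathbf{P}_m$ is a minimal obstruction with $m+1$ elements, and $\mathcal{Q}(\mathbf{M}_0)$ is not finitely based.
\end{example}

Here every $\tau_m$ is needed. The plan is to add relations and finitely many short rules that make $\tau_m$ redundant for certain $m$, selected by a machine. The obvious way is to store the configuration ``state $q$, counter values $c_1,\dots,c_k$'' as a fact $R_q(b_{c_1},\dots,b_{c_k})$ on a walk $b_0,b_1,\dots$, with one rule for each instruction. The next example shows that this already fails for a machine that only increments two counters in step.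

\begin{example}\label{ex:naive}
Add a binary symbol $R$ and the rules
\[
A(x)\wedge A(y)\to R(x,y),\qquad R(x,y)\wedge E(x,x')\wedge E(y,y')\to R(x',y').
\]
Let $\mathbf{M}$ be a finite model of these rules. By induction on $c$, $R(x,y)$ holds whenever $x,y\in L_c$. Since $M$ has finitely many subsets, $L_c=L_{c'}$ for some $c<c'$, so $\mathbf{M}$ satisfies $x\in L_c\wedge y\in L_{c'}\to R(x,y)$. This quasi-identity fails in the path $0,1,\dots,c'$ with $A=\{0\}$, $Z=\emptyset$ and $R$ the diagonal, which is a model of the two rules with no $A$--$Z$ walk. So no finite model of the rules has in its quasivariety all models of the rules without $A$--$Z$ walks.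
\end{example}

The trouble is that the computation also runs in structures without $A$--$Z$ walks, where it serves no purpose, and there a finite generator cannot keep up with it. We therefore make every step of the machine depend on an $A$--$Z$ walk. A rule cannot mention such a walk, since its length is unbounded. But a rule can move a pointer along one edge, reset it to $A$ after each machine step, and permit the next step only when the pointer stands in $Z$.

\section{Counter systems and their rules}\label{sec:rules}

There are five \emph{moves} $\mu\in\{+,-,0,\mathrm{top},\mathrm{id}\}$. In any structure they define binary relations $x\xrightarrow{\mu}x'$: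
\[
\begin{array}{c|ccccc}
\mu & + & - & 0 & \mathrm{top} & \mathrm{id}\\ \hline
x\xrightarrow{\mu}x' & E(x,x') & E(x',x) & x=x'\wedge A(x) & x=x'\wedge Z(x) & x=x'
\end{array}
\]
In $\mathbf{P}_m$ the move $c\xrightarrow{\mu}c'$ means, respectively, $c'=c+1$, $c'=c-1$, $c'=c=0$, $c'=c=m$, and $c'=c$, always with $c,c'\in\{0,\dots,m\}$.

\begin{definition}
A \emph{counter system} $\mathcal{C}$ consists of an integer $k\ge1$, a finite set $Q$ of states, states $q_0$ and $h$, an initial vector $(n_1,\dots,n_k)\in\mathbb{N}^k$, and a finite set $\Theta$ of transitions $(p,\mu_1,\dots,\mu_k,p')$ with $p,p'\in Q$ and moves $\mu_i$. An \emph{$m$-configuration} is an element of $Q\times\{0,\dots,m\}^k$. The transition $(p,\bar\mu,p')$ leads from $(p,\bar c)$ to $(p',\bar c')$ if $c_i\xrightarrow{\mu_i}c_i'$ in $\mathbf{P}_m$ for all $i$. An $m$-configuration is \emph{$m$-reachable} if $(q_0,n_1,\dots,n_k)$ is an $m$-configuration and finitely many transitions lead from it to the given one. Put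
\[
S=\{m\ge0:\text{ no configuration with state $h$ is $m$-reachable}\}.
\]
\end{definition}

The signature of $\mathcal{C}$ consists of $E$, $A$, $Z$ and a $(k+1)$-ary symbol $R_q$ for each $q\in Q$; it depends only on $k$ and $Q$. A fact $R_q(x_1,\dots,x_k,z)$ is read as: the configuration $(q,\bar x)$ has been reached, and since then the pointer has moved from $A$ to $z$. Let $\Sigma$ be the following finite set of quasi-identities.
\begin{enumerate}
\item[(S0)] $x_1\in L_{n_1}\wedge\dots\wedge x_k\in L_{n_k}\wedge A(w)\to R_{q_0}(\bar x,w)$.
\item[(S1)] $R_q(\bar x,z)\wedge E(z,z')\to R_q(\bar x,z')$, for each $q\in Q$.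
\item[(S2)] $R_p(\bar x,z)\wedge Z(z)\wedge\bigwedge_{i}x_i\xrightarrow{\mu_i}x_i'\wedge A(w)\to R_{p'}(\bar x',w)$, for each $(p,\bar\mu,p')\in\Theta$.
\item[(S3)] $R_h(\bar x,z)\wedge Z(z)\to\bot$.
\end{enumerate}
Rule (S0) starts the machine, (S1) advances the pointer, (S2) performs a step at the end of a sweep and resets the pointer, and (S3) collapses the structure one sweep after $h$ is reached. Repeated use of (S1) shows that in a model of $\Sigma$ a fact $R_q(\bar x,z)$ yields $R_q(\bar x,z')$ whenever a walk leads from $z$ to $z'$; we refer to this as (S1) too. Let $\mathcal{K}$ be the class of models of $\Sigma$ with no $A$--$Z$ walk. A trivial structure has an $A$--$Z$ walk of length $0$, so it is not in $\mathcal{K}$.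

\begin{example}\label{ex:parity}
Let $k=1$, $Q=\{q_0,q_1,h\}$, $n_1=0$, with transitions $(q_0,+,q_1)$, $(q_1,+,q_0)$ and $(q_1,\mathrm{top},h)$. The counter climbs from $0$ to $m$ while the state records its parity, so $S$ is the set of even numbers. For $m=1$, let $b_0\in A$, $b_1\in Z$ and $E(b_0,b_1)$ in a model of $\Sigma$. Rule (S0) gives $R_{q_0}(b_0,b_0)$, and (S1) and (S2) in turn give
\[
R_{q_0}(b_0,b_1),\quad R_{q_1}(b_1,b_0),\quad R_{q_1}(b_1,b_1),\quad R_h(b_1,b_0),\quad R_h(b_1,b_1).
\]
By (S3) the model is trivial, so $\tau_1$ follows from $\Sigma$. If the transition $(q_0,\mathrm{top},h)$ is added, $S$ becomes empty.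
\end{example}

The next two lemmas show that $\tau_m$ follows from $\Sigma$ exactly when $m\notin S$.

\begin{lemma}\label{lem:sim}
If $m\notin S$, every model of $\Sigma$ with an $A$--$Z$ walk of length $m$ is trivial.
\end{lemma}

\begin{proof}
Let $b_0,\dots,b_m$ be an $A$--$Z$ walk in $\mathbf{B}\models\Sigma$. The map $c\mapsto b_c$ preserves $E$, $A$ and $Z$, so $c\xrightarrow{\mu}c'$ in $\mathbf{P}_m$ implies $b_c\xrightarrow{\mu}b_{c'}$ in $\mathbf{B}$. We show by induction on the number of transitions that $R_q(b_{c_1},\dots,b_{c_k},b_j)$ holds for every $m$-reachable $(q,\bar c)$ and all $j\le m$. By (S1) the case $j=0$ suffices. For the initial configuration it follows from (S0), since $b_{n_i}\in L_{n_i}$ and $b_0\in A$. If a transition leads from $(p,\bar c)$ to $(p',\bar c')$, then $R_p(b_{c_1},\dots,b_{c_k},b_m)$ holds by induction and $b_m\in Z$, so (S2) with $w=b_0$ gives $R_{p'}(b_{c'_1},\dots,b_{c'_k},b_0)$. As $m\notin S$, we obtain $R_h(b_{c_1},\dots,b_{c_k},b_m)$ for some $\bar c$, and (S3) makes $\mathbf{B}$ trivial.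
\end{proof}

Let $\mathbf{B}_m$ be the path $\mathbf{P}_m$ expanded by: $R_q(\bar c,z)$ holds if and only if $(q,\bar c)$ is $m$-reachable, with $z$ arbitrary.

\begin{lemma}\label{lem:path}
If $m\in S$, then $\mathbf{B}_m$ is a nontrivial model of $\Sigma$ with an $A$--$Z$ walk of length $m$, and all its proper substructures lie in $\mathcal{K}$.
\end{lemma}

\begin{proof}
In $\mathbf{B}_m$ we have $L_j=\{j\}$ for $j\le m$ and $L_j=\emptyset$ for $j>m$. So the premise of (S0) forces $x_i=n_i\le m$ for all $i$, and then $(q_0,\bar n)$ is $m$-reachable. Rule (S1) holds because $z$ plays no role in $R_q$, and (S2) holds because the $m$-reachable configurations are closed under transitions. Since $m\in S$, the relation $R_h$ is empty and (S3) holds; this is the only use of $m\in S$. The structure is nontrivial because $E(0,0)$ fails. A proper substructure satisfies $\Sigma$ and omits a vertex of the only $A$--$Z$ walk.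
\end{proof}

The heart of the matter is that $\mathcal{K}$ has a finite generator, whatever the counter system.

\begin{proposition}\label{prop:gen}
From a counter system $\mathcal{C}$ one can compute a finite structure $\mathbf{M}$ in the signature of $\mathcal{C}$ such that $\mathcal{H}(\mathbf{M})=\mathcal{K}$ and $\mathcal{Q}(\mathbf{M})$ consists of $\mathcal{K}$ and the trivial structures. Thus $\Sigma\cup\{\tau_m:m\ge0\}$ axiomatizes $\mathcal{Q}(\mathbf{M})$.
\end{proposition}

We prove this in Section~\ref{sec:M} and first draw the consequence.

\begin{proposition}\label{prop:S}
Let $\mathbf{M}$ be as in Proposition~\ref{prop:gen}. The following are equivalent: $\mathcal{Q}(\mathbf{M})$ is finitely based; $\mathcal{H}(\mathbf{M})$ is finitely axiomatizable; $S$ is finite.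
\end{proposition}

\begin{proof}
Suppose $S$ is finite. By Lemma~\ref{lem:sim}, every model of $\Sigma$ satisfies $\tau_m$ for $m\notin S$, so $\Sigma\cup\{\tau_m:m\in S\}$ is a finite basis for $\mathcal{Q}(\mathbf{M})$. The finite set $\Sigma\cup\{\nu_m:m\in S\cup\{0\}\}$ holds in $\mathcal{K}$. A model of it has no $A$--$Z$ walk of a length $m\in S$; if it had one of a length $m\notin S$, it would be trivial by Lemma~\ref{lem:sim} and would violate $\nu_0$. So this set axiomatizes $\mathcal{K}=\mathcal{H}(\mathbf{M})$.

Suppose $S$ is infinite. For $m\in S$, Lemma~\ref{lem:path} shows that $\mathbf{B}_m$ is neither in $\mathcal{K}$ nor trivial, while its proper substructures lie in $\mathcal{K}$. So $\mathbf{B}_m$ is a minimal obstruction with $m+1$ elements for both classes, and by Lemma~\ref{lem:local} neither is finitely axiomatizable.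
\end{proof}

\section{The finite generator}\label{sec:M}

Fix a counter system $\mathcal{C}$ and put $D=\max_i n_i$.

\subsection{Reading the rules backward}\label{sub:back}

Let $\mathbf{B}\in\mathcal{K}$ and let $R_q(a_1,\dots,a_k,c)$ be a non-fact of $\mathbf{B}$. A homomorphism that separates it goes into a model of $\Sigma$, and in that model every tuple from which $\Sigma$ would derive the image of $R_q(\bar a,c)$ must be a non-fact too. So we ask which tuples of $\mathbf{B}$ are forced to be non-facts. Let $G$ be the set of elements from which a walk leads to $c$.

By (S1), $R_q(\bar a,z)$ fails for all $z\in G$. The conclusions of (S0) and (S2) have their pointer in $A$, so if $G\cap A=\emptyset$ nothing more is forced. If $G\cap A\ne\emptyset$, then (S2) and (S1) force $R_p(\bar x,z)$ to fail whenever $(p,\bar\mu,q)\in\Theta$, $x_i\xrightarrow{\mu_i}a_i$ for all $i$, and $z\in U$. To go back one more machine step we would need a pointer in $U\cap A$, and this set is empty. Here the sweep and the absence of $A$--$Z$ walks stop the regress that defeated Example~\ref{ex:naive}. If $G\cap A\neq\emptyset$ and $q=q_0$, rule (S0) adds that $a_i\notin L_{n_i}$ for some $i$. Independently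 of all this, (S1) and (S3) force $R_h(\bar x,z)$ to fail for $z\in U$.

Each of these conditions is expressed by properties of the single entries of a tuple, taken from a finite list. These properties become the bits of a label:
\begin{center}
\begin{tabular}{c|ccccc}
bit of $x$ & $\ell_j\ (0\le j\le D)$ & $t$ & $u$ & $g$ & $\pi_i^{\mu}\ (1\le i\le k,\ \mu\in\{+,-,\mathrm{id}\})$\\ \hline
intended meaning & $x\in L_j$ & $x\in Z$ & $x\in U$ & $x\in G$ & $x\xrightarrow{\mu}a_i$
\end{tabular}
\end{center}
Some data are not visible in the label of a single element: the state $q$, whether $G$ meets $A$, and, for $q=q_0$, an index $i$ with $a_i\notin L_{n_i}$. They cannot be ignored. If $G\cap A=\emptyset$, the tuples $R_p(\bar x,z)$ above may well be facts of $\mathbf{B}$ (when $A$ is empty, (S2) says nothing), so the target must allow them, and to satisfy (S2) it must then contain no label in both $A$ and $G$. If $G\cap A\ne\emptyset$, the target must contain such a label and must declare those tuples non-facts. We therefore build one target for each choice of these data, called a tag, and take the product.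

\subsection{The structures $\mathbf{M}_\sigma$ and $\mathbf{M}$}

Let $V$ be the set of all $0/1$-vectors $x$ with the bits $\ell_0,\dots,\ell_D$, $t$, $u$, $g$ and $\pi_i^+,\pi_i^-,\pi_i^{\mathrm{id}}$ $(1\le i\le k)$ such that
\begin{equation}\label{eq:V}
t(x)\le u(x)\qquad\text{and}\qquad \ell_0(x)+u(x)\le1 .
\end{equation}
Put $\pi_i^0(x)=\pi_i^{\mathrm{id}}(x)\,\ell_0(x)$ and $\pi_i^{\mathrm{top}}(x)=\pi_i^{\mathrm{id}}(x)\,t(x)$, so that $\pi_i^\mu(x)$ is defined for all five moves. The \emph{tags} are $(q,\flat)$ for $q\in Q$, $(q,\sharp)$ for $q\in Q\setminus\{q_0\}$, and $(q_0,i)$ for $1\le i\le k$; the tags $(q,\flat)$ are called \emph{flat}. For a tag $\sigma$ with first component $q$, the structure $\mathbf{M}_\sigma$ has universe $V_\sigma\subseteq V$, where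
\begin{itemize}
\item $V_{(q,\flat)}$ omits the vectors with $\ell_0=g=1$;
\item $V_{(q,\sharp)}=V$;
\item $V_{(q_0,i)}$ omits the vectors with $\pi_i^{\mathrm{id}}=\ell_{n_i}=1$.
\end{itemize}
The relation $A(x)$ holds if and only if $\ell_0(x)=1$, and $Z(x)$ if and only if $t(x)=1$. The relation $E(x,y)$ holds if and only if
\begin{enumerate}
\item[(E1)] $u(y)\le u(x)$ and $g(y)\le g(x)$;
\item[(E2)] $\pi_i^{\mathrm{id}}(y)\le\pi_i^+(x)$ and $\pi_i^{\mathrm{id}}(x)\le\pi_i^-(y)$ for all $i$;
\item[(E3)] $\ell_j(x)\le\ell_{j+1}(y)$ for $0\le j<D$.
\end{enumerate}
The relation $R_p(x_1,\dots,x_k,z)$ holds unless one of the following clauses applies, in which case it fails: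
\begin{enumerate}
\item[(F1)] $p=q$, $\pi_i^{\mathrm{id}}(x_i)=1$ for all $i$, and $g(z)=1$;
\item[(F2)] $\sigma$ is not flat, $u(z)=1$, and there is $(p,\bar\mu,q)\in\Theta$ with $\pi_i^{\mu_i}(x_i)=1$ for all $i$;
\item[(F3)] $p=h$ and $u(z)=1$.
\end{enumerate}
The three clauses are the three kinds of forced non-facts found in Section~\ref{sub:back}. Let $\mathbf{M}=\prod_\sigma\mathbf{M}_\sigma$. The zero vector lies in every $V_\sigma$, so $\mathbf{M}$ is a finite nonempty structure, and it is computable from $\mathcal{C}$.

Inside $\mathbf{M}_\sigma$ the bits $\pi_i^\mu$ retain the half of their meaning that we need: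
\begin{equation}\label{eq:pi}
x\xrightarrow{\mu}x'\ \text{ and }\ \pi_i^{\mathrm{id}}(x')=1\quad\Longrightarrow\quad\pi_i^\mu(x)=1 .
\end{equation}
For $\mu=+$ this is the first inequality of (E2) applied to $E(x,x')$, and for $\mu=-$ it is the second applied to $E(x',x)$. For the other moves $x=x'$, and $\ell_0(x)=1$ if $\mu=0$, $t(x)=1$ if $\mu=\mathrm{top}$.

\begin{lemma}\label{lem:inK}
Each $\mathbf{M}_\sigma$ lies in $\mathcal{K}$, and so does $\mathbf{M}$.
\end{lemma}

\begin{proof}
Let $\sigma$ have first component $q$. By \eqref{eq:V}, $u=1$ on $Z$ and $u=0$ on $A$. By (E1), $u=1$ propagates backward along $E$, so there is no $A$--$Z$ walk. We check each rule by assuming that its conclusion fails.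

(S1) If $R_p(\bar x,z')$ fails and $E(z,z')$, the clause that applies to $(\bar x,z')$ asks of $z'$ only that $g(z')=1$ or that $u(z')=1$. By (E1) the same clause applies to $(\bar x,z)$.

(S3) If $z\in Z$ then $u(z)=1$, and $R_h(\bar x,z)$ fails by (F3). The premise is never satisfied.

(S2) Let $(p,\bar\mu,p')\in\Theta$, $w\in A$, $z\in Z$, $x_i\xrightarrow{\mu_i}x_i'$ for all $i$, and suppose $R_{p'}(\bar x',w)$ fails. Since $u(w)=0$, the clause that applies is (F1): $p'=q$, $\pi_i^{\mathrm{id}}(x_i')=1$ for all $i$, and $g(w)=1$. Then $\ell_0(w)=g(w)=1$, so $\sigma$ is not flat. By \eqref{eq:pi}, $\pi_i^{\mu_i}(x_i)=1$ for all $i$, and $u(z)=1$. So $R_p(\bar x,z)$ fails by (F2).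

(S0) Let $x_j\in L_{n_j}$ for all $j$, $w\in A$, and suppose $R_{q_0}(\bar x,w)$ fails. As before (F1) applies, so $q=q_0$, $\pi_j^{\mathrm{id}}(x_j)=1$ for all $j$, and $\sigma$ is not flat. Since $(q_0,\sharp)$ is not a tag, $\sigma=(q_0,i)$ for some $i$. A walk of length $n_i\le D$ leads from an element with $\ell_0=1$ to $x_i$, so $\ell_{n_i}(x_i)=1$ by (E3). Together with $\pi_i^{\mathrm{id}}(x_i)=1$ this contradicts $x_i\in V_\sigma$.

Finally, $\Sigma$ passes to the product, and an $A$--$Z$ walk in $\mathbf{M}$ would project to one in each factor.
\end{proof}

\subsection{Separating the non-facts}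

\begin{lemma}\label{lem:hom}
Let $\mathbf{B}\in\mathcal{K}$, finite or infinite.
\begin{enumerate}
\item[(a)] For every tag $\sigma$ there is a homomorphism $\mathbf{B}\to\mathbf{M}_\sigma$.
\item[(b)] Every non-fact of $\mathbf{B}$ is separated by a homomorphism $\mathbf{B}\to\mathbf{M}_\sigma$ for some tag $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Labelings.} Choose a set $G\subseteq B$ closed under $E$-predecessors. For each $i\le k$, either choose an element $a_i\in B$ (then $i$ is \emph{marked}) or leave $i$ unmarked. Let $f(x)$ be the vector whose bits are the truth values, in $\mathbf{B}$, of the statements in the table of Section~\ref{sub:back}, with $\pi_i^+=\pi_i^-=\pi_i^{\mathrm{id}}=0$ for unmarked $i$. Such a map $f$ has the following properties.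
\begin{enumerate}
\item[(i)] $f(B)\subseteq V$, because $Z\subseteq U$ and $A\cap U=\emptyset$. Moreover $\ell_0(f(x))=1$ if and only if $x\in A$, and $t(f(x))=1$ if and only if $x\in Z$.
\item[(ii)] If $E(x,y)$ in $\mathbf{B}$, then $f(x),f(y)$ satisfy (E1)--(E3). Indeed, $U$ and $G$ are closed under predecessors; $y=a_i$ gives $E(x,a_i)$ and $x=a_i$ gives $E(a_i,y)$; and $x\in L_j$ gives $y\in L_{j+1}$.
\item[(iii)] For all five moves, $\pi_i^\mu(f(x))=1$ if and only if $i$ is marked and $x\xrightarrow{\mu}a_i$. For $\mu\in\{+,-,\mathrm{id}\}$ this is the definition; for $0$ and $\mathrm{top}$ it follows from (i).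
\item[(iv)] Clause (F3) does not apply to the image of a fact. Otherwise $R_h(\bar x,z)$ holds in $\mathbf{B}$ with $z\in U$, so (S1) gives $R_h(\bar x,z')$ with $z'\in Z$, and $\mathbf{B}$ is trivial by (S3), contrary to $\mathbf{B}\in\mathcal{K}$.
\end{enumerate}
Hence $f$ is a homomorphism $\mathbf{B}\to\mathbf{M}_\sigma$ as soon as $f(B)\subseteq V_\sigma$ and neither (F1) nor (F2) applies, for the tag $\sigma$, to the image of a fact $R_p(\bar x,z)$.

(a) Take $G=\emptyset$ and all indices unmarked. All bits $g$ and $\pi_i^\mu$ of all labels vanish, so no label is omitted from any $V_\sigma$. Since $k\ge1$, clauses (F1) and (F2) each require some $\pi_1^\mu$ to be $1$, so they never apply.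

(b) \emph{Non-facts $A(a)$ and $Z(a)$} are separated by the homomorphisms of part (a), by (i).

\emph{Non-facts $a=b$ and $E(a,b)$.} Take $\sigma=(h,\flat)$, $G=\emptyset$, $a_1=a$ and all other indices unmarked. Since $g$ vanishes on all labels, none is omitted and (F1) does not apply; (F2) is not in force for a flat tag. So $f$ is a homomorphism, and $\pi_1^{\mathrm{id}}(f(a))=1$. If $a\ne b$ then $\pi_1^{\mathrm{id}}(f(b))=0$, so $f(a)\ne f(b)$. If $E(a,b)$ fails then $\pi_1^-(f(b))=0$, so $E(f(a),f(b))$ fails by (E2).

\emph{Non-facts $R_q(a_1,\dots,a_k,c)$.} Mark every $i$ with the element $a_i$, and let $G$ be the set of elements from which a walk leads to $c$; thus $c\in G$. We shall use a tag $\sigma$ with first component $q$. For any such tag with $f(B)\subseteq V_\sigma$, clause (F1) makes $R_q(f(\bar a),f(c))$ fail. Clause (F1) does not apply to the image of a fact $R_p(\bar x,z)$: it would give $p=q$, $\bar x=\bar a$ and $z\in G$, and then $R_q(\bar a,c)$ by (S1). It remains to choose $\sigma$ so that $f(B)\subseteq V_\sigma$ and (F2) does not apply to images of facts.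

If $G\cap A=\emptyset$, take $\sigma=(q,\flat)$. No label has $\ell_0=g=1$, and (F2) is not in force.

Now let $w\in G\cap A$. Suppose (F2) applies to the image of a fact $R_p(\bar x,z)$. Then $z\in U$, and by (iii) there is $(p,\bar\mu,q)\in\Theta$ with $x_i\xrightarrow{\mu_i}a_i$ for all $i$. By (S1), $R_p(\bar x,z')$ holds for some $z'\in Z$; by (S2), $R_q(\bar a,w)$ holds; by (S1) and $w\in G$, $R_q(\bar a,c)$ holds, a contradiction. So (F2) causes no harm. If $q\ne q_0$, take $\sigma=(q,\sharp)$, which omits nothing. If $q=q_0$, there is $i$ with $a_i\notin L_{n_i}$, since otherwise (S0) gives $R_{q_0}(\bar a,w)$ and (S1) gives $R_{q_0}(\bar a,c)$. Take $\sigma=(q_0,i)$. An omitted label $f(x)$ would have $x=a_i$ and $x\in L_{n_i}$, which is impossible.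
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gen}]
By Lemma~\ref{lem:inK}, $\mathbf{M}$ satisfies $\Sigma$ and all $\nu_m$, hence all $\tau_m$. So members of $\mathcal{H}(\mathbf{M})$ lie in $\mathcal{K}$, and members of $\mathcal{Q}(\mathbf{M})$ are models of $\Sigma\cup\{\tau_m:m\ge0\}$; the models of this set are exactly the members of $\mathcal{K}$ and the trivial structures.

Conversely, trivial structures lie in $\mathcal{Q}(\mathbf{M})$. Let $\mathbf{B}\in\mathcal{K}$. Homomorphisms $f_\sigma\colon\mathbf{B}\to\mathbf{M}_\sigma$, one for each tag, combine to a homomorphism $\mathbf{B}\to\mathbf{M}$, and it separates a non-fact as soon as one $f_\sigma$ does. By Lemma~\ref{lem:hom}(a) a homomorphism $\mathbf{B}\to\mathbf{M}$ exists. Given a non-fact, use the homomorphism of Lemma~\ref{lem:hom}(b) in one coordinate and those of Lemma~\ref{lem:hom}(a) in the others. By Lemma~\ref{lem:sep}(a), $\mathbf{B}\in\mathcal{H}(\mathbf{M})\subseteq\mathcal{Q}(\mathbf{M})$.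
\end{proof}

\section{Choosing the machine}\label{sec:machines}

By Proposition~\ref{prop:S} it remains to make the finiteness of $S$ hard to decide. A \emph{counter machine} has counters $1,\dots,k$ holding natural numbers, a finite set of states with a start state $q_0$, possibly a halting state $h\ne q_0$, and for every state $q$ other than $h$ exactly one instruction of one of the forms
\begin{itemize}
\item increment counter $i$ and go to $q'$;
\item if counter $i$ is $0$ go to $q'$, else decrement it and go to $q''$;
\item go to $q'$.
\end{itemize}
A \emph{$2$-counter Minsky machine} is a counter machine with $k=2$ and a halting state that uses only the first two forms. An instruction at $q$ is encoded by transitions in which every counter other than $i$ has the move $\mathrm{id}$: an increment by one transition to $q'$ with $\mu_i=+$; a test by a transition to $q'$ with $\mu_i=0$ and a transition to $q''$ with $\mu_i=-$; a jump by one transition to $q'$ with all moves $\mathrm{id}$. Over $\mathbb{N}$, exactly one transition applies to each configuration with state other than $h$, and it performs the step of the machine. Over $\{0,\dots,m\}$ the same holds, except that an increment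 of a counter with value $m$ is blocked.

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Given a $2$-counter Minsky machine $C$, let $\mathcal{C}$ be the counter system with $k=2$, the states of $C$, initial vector $(0,0)$ and the transitions that encode the instructions of $C$. The $m$-reachable configurations are those in the longest initial part of the run of $C$ from $(q_0,0,0)$ in which both counters are at most $m$. If $C$ halts and $N$ bounds the counters during its run, then $S\subseteq\{0,\dots,N-1\}$. If $C$ does not halt, then $S=\mathbb{N}$. By Proposition~\ref{prop:S}, the structure $\mathbf{M}$ computed from $\mathcal{C}$ has a finitely based quasivariety if and only if $C$ halts. Halting of $2$-counter Minsky machines from $(q_0,0,0)$ is undecidable \cite{Minsky61,Minsky67}, so the finite basis problem is undecidable.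
\end{proof}

This proof leaves two things to improve: the signature depends on the states of $C$, and the move $\mathrm{top}$ was not used. In a system without $\mathrm{top}$, every $m$-reachable configuration is $(m+1)$-reachable, so $S$ is finite if and only if some $m$ lies outside $S$. That condition is recursively enumerable and hence not $\Sigma^0_2$-complete. With $\mathrm{top}$, a system can read the bound $m$ and treat each $m$ separately, as in Example~\ref{ex:parity}. To fix the signature we use one machine and put the input in the initial vector, which affects (S0) and the bits $\ell_j$ but not the relation symbols.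

Let $W_0,W_1,\dots$ be a standard enumeration of the recursively enumerable sets, with finite stages $W_{e,0}\subseteq W_{e,1}\subseteq\cdots$ that are computable from $(e,s)$ and have union $W_e$. We use two textbook facts. The set $\mathrm{FIN}=\{e:W_e\text{ is finite}\}$ is $\Sigma^0_2$-complete \cite[Ch.~IV]{Soare}. Every total computable function is computed by a counter machine: started with the arguments in designated input counters and zeros elsewhere, it halts with the value in a designated output counter \cite{SS,Minsky67}.

\begin{lemma}\label{lem:U}
There is a counter machine $\mathcal{U}$ without halting state, with $k_0$ counters and a state $r$, such that for every $e$ the run of $\mathcal{U}$ from $(q_0,e,0,\dots,0)$ is in state $r$ at infinitely many times if and only if $W_e$ is infinite.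
\end{lemma}

\begin{proof}
Let $c(e,s)=1$ if $|W_{e,s+1}|>|W_{e,s}|$ and $c(e,s)=0$ otherwise. This function is total and computable, and $W_e$ is infinite if and only if $c(e,s)=1$ for infinitely many $s$. Let $P$ be a counter machine that computes $c$, with its counters renumbered from $4$ on. The machine $\mathcal{U}$ works in rounds $s=0,1,2,\dots$; at the start of round $s$ it is in state $q_0$ with $e$ in counter $1$, $s$ in counter $2$ and zeros elsewhere. It copies counter $1$ to the first input counter of $P$: while counter $1$ is positive, decrement it and increment both counter $3$ and the input counter; then, while counter $3$ is positive, decrement it and increment counter $1$. It copies counter $2$ to the second input counter in the same way and runs $P$. In place of the halting state of $P$ it tests the output counter, going to a new state $r'$ if the value is $0$ and to a new state $r$ otherwise. From either state it jumps to a routine that decrements each counter of $P$ down to $0$, increments counter $2$ and returns to $q_0$. Every round ends because $c$ is total, and $r$ is visited in round $s$ once if $c(e,s)=1$ and not at all otherwise.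
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
Part (a) and its analog for $\mathcal{H}(\mathbf{M})$ are Corollary~\ref{cor:upper}; restricting to structures of one signature keeps these sets $\Sigma^0_2$. For hardness we give $\mathcal{U}$ a clock that runs out at the bound $m$, and we let the system reach $h$ unless $\mathcal{U}$ is in state $r$ at that moment. Let $\mathcal{C}_e$ be the counter system with $k=k_0+1$, the states of $\mathcal{U}$ and a new state $h$, initial vector $(e,0,\dots,0,e)$, and the transitions
\begin{itemize}
\item $(q,\mu_1,\dots,\mu_{k_0},+,q')$ for each transition $(q,\bar\mu,q')$ encoding an instruction of $\mathcal{U}$;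
\item $(q,\mathrm{id},\dots,\mathrm{id},\mathrm{top},h)$ for each state $q\neq r$ of $\mathcal{U}$.
\end{itemize}
Let $m\ge e$ and consider the run of $\mathcal{U}$ from $(q_0,e,0,\dots,0)$. A step increases a counter by at most $1$, so at time $s$ all counters of $\mathcal{U}$ are at most $e+s$. This is why the clock starts at $e$: up to time $m-e$ no counter of $\mathcal{U}$ exceeds $m$, so no step is blocked before the clock reaches $m$, and then the clock blocks all transitions of the first kind. No transition leaves $h$. Hence the $m$-reachable configurations with state other than $h$ are the configurations of $\mathcal{U}$ at the times $s=0,\dots,m-e$, extended by the clock value $e+s$. A transition of the second kind requires the clock value $m$, that is, $s=m-e$. Therefore, for $m\ge e$,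
\[
m\in S\iff \mathcal{U}\text{ is in state $r$ at time }m-e .
\]
The numbers $m<e$ are finitely many, so by Lemma~\ref{lem:U} the set $S$ is finite if and only if $e\in\mathrm{FIN}$.

Let $\mathbf{M}_e$ be the structure of Proposition~\ref{prop:gen} for $\mathcal{C}_e$. It is computable from $e$, and its signature depends only on $\mathcal{U}$. By Proposition~\ref{prop:S}, $e\in\mathrm{FIN}$ if and only if $\mathcal{Q}(\mathbf{M}_e)$ is finitely based, and if and only if $\mathcal{H}(\mathbf{M}_e)$ is finitely axiomatizable. Since every $\Sigma^0_2$ set reduces to $\mathrm{FIN}$, both problems are $\Sigma^0_2$-complete in this signature. This proves (b) and completes (c).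
\end{proof}

\begin{remark}
In the signature of Theorem~\ref{thm:sigma}(b) there is no computable function $\beta$ such that, whenever $\mathcal{Q}(\mathbf{M})$ is finitely based, all its minimal obstructions have at most $\beta(\mathbf{M})$ elements. With such a $\beta$, Lemma~\ref{lem:local} would say that $\mathcal{Q}(\mathbf{M})$ is not finitely based if and only if it has a minimal obstruction with more than $\beta(\mathbf{M})$ elements, and by Lemma~\ref{lem:sep}(b) this condition is recursively enumerable.
\end{remark}

\begin{thebibliography}{9}

\bibitem{JT}
Marcel Jackson and Belinda Trotta, doi:10.1007/s11225-012-9372-4,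
\texttt{https://springerlink.bibliotecabuap.elogim.com/}\allowbreak\texttt{content/pdf/}\allowbreak\texttt{10.1007/s11225-012-9372-4.pdf}.

\bibitem{Minsky61}
M.~Minsky, \emph{Ann. of Math.} 74 (1961).

\bibitem{Minsky67}
M.~Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{SS}
Shepherdson and Sturgis, \emph{J. ACM} 10 (1963).

\bibitem{Soare}
R.~Soare, \emph{Recursively Enumerable Sets and Degrees}.

\end{thebibliography}
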